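# Uniqueness of bounded energy solutions of the hyperbolic Cahn–Hilliard equation in three dimensions

## 1. Two bounded solutions coincide

Let $\Omega\subset\mathbb R^3$ be a bounded domain with smooth boundary $\Gamma$ and outward unit normal $\nu$. The hyperbolic relaxation of the Cahn–Hilliard equation is
$$\beta u_{tt}+u_t+\Delta^2u-\Delta f(u)=0\ \text{ in }\Omega\times(0,T),\qquad \partial_\nu u=\partial_\nu\Delta u=0\ \text{ on }\Gamma,$$
with $\beta>0$, $f(s)=s^3-s$, $u|_{t=0}=u_0$, $u_t|_{t=0}=u_1$. We ask whether a solution is determined by its data when all we know is that its energy stays bounded. The problem is taken from "Lecture 1: The Cahn–Hilliard equation" (https://www.cbmsweb.org/wp-content/uploads/2019/04/Miranville_Lectures_Expanded.pdf). As posed there, existence of such solutions is known (a standard Galerkin scheme), uniqueness in two space dimensions is known, and uniqueness in three is the open problem to be decided.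

We begin with the easy case, in which both solutions are bounded functions. First we set up the problem in slightly greater generality, because later we shall want to run time backward. Let $\beta>0$, $\alpha\in\mathbb R$, and let $f:\mathbb R\to\mathbb R$ satisfy
$$|f(a)-f(b)|\le c_f(1+a^2+b^2)|a-b|\qquad(a,b\in\mathbb R). \tag{1.1}$$
We study
$$\beta u_{tt}+\alpha u_t+\Delta^2u-\Delta f(u)=0 \tag{1.2}$$
with the same boundary and initial conditions. The original question is $\alpha=1$, $f(s)=s^3-s$. Here $f(a)-f(b)=(a-b)(a^2+ab+b^2-1)$, so (1.1) holds with $c_f=\frac32$.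

Functions $u$ are real valued. $H^{-1}(\Omega)$ is the dual of $H^1(\Omega)$, $V=\{\varphi\in H^3(\Omega):\partial_\nu\varphi=0\text{ on }\Gamma\}$, $V'$ is its dual, and the pairing $\langle\cdot,\cdot\rangle$ extends the $L^2$ inner product.

**Definition (bounded energy solution).** Let $T>0$ and $(u_0,u_1)\in H^1\times H^{-1}$. A bounded energy solution on $(0,T)$ is a function $u$ such that

1. (i) $u\in L^\infty(0,T;H^1)$ and $\partial_tu\in L^\infty(0,T;H^{-1})$;
2. (ii) for every $\varphi\in V$, in $\mathcal D'(0,T)$,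
$$\beta\frac{d^2}{dt^2}\langle u,\varphi\rangle+\alpha\frac{d}{dt}\langle u,\varphi\rangle-\int_\Omega\nabla u\cdot\nabla\Delta\varphi\,dx-\int_\Omega f(u)\Delta\varphi\,dx=0; \tag{1.3}$$
3. (iii) $u\in C([0,T];L^2)$, $\partial_tu\in C([0,T];V')$, with $u(0)=u_0$ in $L^2$ and $\partial_tu(0)=u_1$ in $V'$.

For $f(s)=s^3-s$ and $F(s)=\frac14s^4-\frac12s^2$, condition (i) says that $E(t)=\frac\beta2\|\partial_tu\|_{H^{-1}}^2+\frac12\|\nabla u\|_{L^2}^2+\int_\Omega F(u)$ lies in $L^\infty(0,T)$, because $H^1\subset L^6$ and $F$ is bounded below and controls $u^4$. No energy inequality is imposed. Condition (ii) arises by multiplying by $\varphi$ and integrating by parts: $\int\Delta^2u\,\varphi=\int\Delta u\,\Delta\varphi=-\int\nabla u\cdot\nabla\Delta\varphi$, where the boundary terms vanish by $\partial_\nu\Delta u=0$, $\partial_\nu\varphi=0$, $\partial_\nu u=0$ in turn. By (1.1) and $H^1\subset L^6$, $f(u)\in L^\infty(0,T;L^2)$.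

For example, let $u(t,x)=m(t)$ with $\beta m''+\alpha m'=0$. Then $\nabla u=0$ and $\int_\Omega f(m)\Delta\varphi=f(m)\int_\Gamma\partial_\nu\varphi=0$, so this is a bounded energy solution. Mass need not be conserved: for $\alpha=1$, $m(t)=m(0)+\beta m'(0)(1-e^{-t/\beta})$.

**Spectral notation.** $\|\cdot\|$ is the $L^2(\Omega)$ norm and $(g,h)=\int g\bar h$. Let $A=-\Delta$ with Neumann condition, and let $(e_j)_{j\ge1}$ be a real orthonormal basis of eigenfunctions, $Ae_j=\lambda_je_j$, $e_j\in C^\infty(\overline\Omega)$, with $e_1$ constant. Put $B=1+A$, $b_j=1+\lambda_j$, $\Lambda=B^{1/2}\ge1$. Then $\|\varphi\|_{H^1}^2=\|\varphi\|^2+\|\nabla\varphi\|^2=\|\Lambda\varphi\|^2$ and $\|g\|_{H^{-1}}=\|\Lambda^{-1}g\|$.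

Throughout, $u$ and $\tilde u$ are two bounded energy solutions, and $K_0$ bounds their norms in $L^\infty H^1$ and those of their time derivatives in $L^\infty H^{-1}$. In this section and in Sections 2, 6, 7, $C$ may depend on $\Omega,\beta,\alpha,c_f,|f(0)|,T,K_0$.

**Step 1: coefficients.** The purpose is to replace the distributional equation by ordinary differential equations. Since $e_j\in V$, we may take $\varphi=e_j$ in (1.3). With $c_j=(u,e_j)$ and $f_j=(f(u),e_j)$,
$$\beta c_j''+\alpha c_j'+\lambda_j^2c_j+\lambda_jf_j=0. \tag{1.4}$$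
Here $c_j,c_j',f_j\in L^\infty(0,T)$, so $c_j\in W^{2,\infty}(0,T)$, and (iii) gives $c_j(0)=(u_0,e_j)$, $c_j'(0)=\langle u_1,e_j\rangle$. The bounds on $\|u(t)\|_{H^1}^2=\sum b_jc_j^2$ and $\|\partial_tu(t)\|_{H^{-1}}^2=\sum b_j^{-1}c_j'^2$ hold for a.e. $t$. Since $c_j,c_j'$ are continuous, Fatou's lemma for sums gives them for every $t\in[0,T]$. In particular, a solution may be restarted at any time $t_0$: its data there lie in $H^1\times H^{-1}$ with the same bounds.

**Step 2: a Schrödinger equation.** The purpose is to turn the second-order equation into a first-order one whose linear part is unitary. Put $t=\sqrt\beta\,s$, $\gamma=\alpha\beta^{-1/2}$, $S_T=T/\sqrt\beta$. In the variable $s$, (1.4) reads $c_j''+\gamma c_j'+\lambda_j^2c_j+\lambda_jf_j=0$. Let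
$$U=u+iB^{-1}\partial_su,\qquad U_j=c_j+ib_j^{-1}c_j'.$$
Dropping the index and using $\lambda=b-1$, so that $b-\lambda^2/b=2-1/b$ and $\lambda/b=1-1/b$,
$$U'+ibU=c'+\tfrac ib c''+ibc-c'=i\Big[\big(b-\tfrac{\lambda^2}b\big)c-\tfrac\gamma bc'-\tfrac\lambda bf_j\Big].$$
Hence, coefficientwise,
$$\partial_sU=-iBU+iS,\qquad S=-\gamma B^{-1}\partial_su+(2-B^{-1})u-(1-B^{-1})f(u). \tag{1.5}$$
As a check, for $u=m(s)$ we have $b=1$, $U=m+im'$, $S=-\gamma m'+m$, and $-iU+iS=m'-i\gamma m'=m'+im''$, as it should be. The function $S$ is real and bounded in $L^2$, and $\|\Lambda U\|^2=\|u\|_{H^1}^2+\|\partial_su\|_{H^{-1}}^2\le C$ for every $s$.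

**Step 3: the difference.** Let $\tilde U,\tilde S$ belong to $\tilde u$. Put $v=u-\tilde u$, $\theta=B^{-1}\partial_sv$, $w=U-\tilde U=v+i\theta$, $h=f(u)-f(\tilde u)$. Then
$$\partial_sw=-iBw+iG,\qquad G=-\gamma\theta+(2-B^{-1})v-(1-B^{-1})h, \tag{1.6}$$
with $G$ real, and
$$\sup_s\big(\|\Lambda U\|+\|\Lambda\tilde U\|+\|\Lambda w\|\big)+\operatorname*{ess\,sup}_s\big(\|S\|+\|\tilde S\|+\|G\|\big)\le C. \tag{1.7}$$
By (1.1) and Hölder with $\frac13+\frac12+\frac16=1$,
$$|(h,\varphi)|\le c_f\|1+u^2+\tilde u^2\|_{L^3}\|v\|\|\varphi\|_{L^6}\le C\|v\|\|\varphi\|_{H^1},$$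
so
$$\|\Lambda^{-1}h\|\le C\|v\|,\qquad\|\Lambda^{-1}G\|\le C\|w\|. \tag{1.8}$$

**Step 4: an inequality for $y(s)=\|w(s)\|^2$.** The purpose is to isolate the one term that decides the question. From $w_j'=-ib_jw_j+iG_j$ with $G_j$ real, $(|w_j|^2)'=2\operatorname{Re}(iG_j\overline{w_j})=2G_j\theta_j$. Since $\sum_j|G_j\theta_j|\le\|G\|\|\theta\|\le C$, we may integrate and sum:
$$y(s)=y(0)+2\int_0^s\int_\Omega G\theta\,dx\,ds'.$$
In particular $y$ is Lipschitz. In $\int G\theta$ the terms without $h$ are at most $C\|w\|^2$. Next, $|(h,B^{-1}\theta)|\le C\|v\|\|B^{-1}\theta\|_{H^1}\le C\|w\|^2$ by Step 3. Finally $|(h,\theta)|\le c_f\int(1+u^2+\tilde u^2)|v||\theta|\le c_f\int(1+u^2+\tilde u^2)|w|^2$. Therefore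
$$y(s)\le y(0)+C\int_0^sy\,ds'+C\|uw\|_{L^2((0,s)\times\Omega)}^2+C\|\tilde uw\|_{L^2((0,s)\times\Omega)}^2. \tag{1.9}$$

**Proposition 1.1 (the easy case).** If two bounded energy solutions with the same data both lie in $L^\infty((0,T)\times\Omega)$, they coincide.

*Proof.* Here $y(0)=0$ and $\|uw\|^2_{L^2((0,s)\times\Omega)}\le\|u\|_{L^\infty}^2\int_0^sy$, likewise for $\tilde u$. So (1.9) reads $y(s)\le C'\int_0^sy$, and Gronwall's lemma gives $y=0$, i.e. $u=\tilde u$. $\square$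

## 2. The loss when $u$ is only in $H^1$

What changes when boundedness is dropped? The answer is that the conclusion survives.

**Theorem A (uniqueness).** For every bounded smooth domain $\Omega\subset\mathbb R^3$, $\beta>0$, $\alpha\in\mathbb R$, $f$ as in (1.1), $T>0$ and $(u_0,u_1)\in H^1\times H^{-1}$, two bounded energy solutions on $(0,T)$ with the same data coincide. In particular (case $\alpha=1$, $f(s)=s^3-s$) the claim in the question is true.

**Theorem B (Hölder stability).** Let $u,\tilde u$ be bounded energy solutions on $(0,T)$ whose norms in $L^\infty H^1$, and those of $\partial_tu,\partial_t\tilde u$ in $L^\infty H^{-1}$, are at most $K_0$. Put $\mathfrak d(t)^2=\|(u-\tilde u)(t)\|^2+\beta\|B^{-1}\partial_t(u-\tilde u)(t)\|^2$. There are $C,\vartheta>0$ depending only on $\Omega,\beta,\alpha,c_f,|f(0)|,T,K_0$ with $\mathfrak d(t)\le C\,\mathfrak d(0)^\vartheta$ on $[0,T]$.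

**Theorem C (energy identity, well-posedness).** Let $\alpha=1$, $f(s)=s^3-s$, and write $\langle g\rangle$ for the spatial average. Every bounded energy solution lies in $C([0,T];H^1)$ with $\partial_tu\in C([0,T];H^{-1})$. With $K=\frac\beta2\|A^{-1/2}(\partial_tu-\langle\partial_tu\rangle)\|^2$ and $\mathcal E=K+\frac12\|\nabla u\|^2+\int_\Omega F(u)$ it satisfies
$$\mathcal E(t)+\tfrac2\beta\int_0^tK\,dt'=\mathcal E(0)+\int_0^t\langle\partial_tu\rangle\Big(\int_\Omega f(u)\,dx\Big)dt',\qquad0\le t\le T.$$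
If $(u_0^n,u_1^n)\to(u_0,u_1)$ in $H^1\times H^{-1}$, then $(u^n,\partial_tu^n)\to(u,\partial_tu)$ in $C([0,T];H^1\times H^{-1})$.

Theorem C is not needed for the question; it is proved in the last section.

**The Sobolev attempt.** The sensible first move is to bound the bad term in (1.9) at each fixed time:
$$\int u^2|w|^2\le\|u\|_{L^6}^2\|w\|_{L^3}^2\le C\|w\|\|w\|_{L^6}\le Cy^{1/2}.$$
With $y(0)=0$ this gives $y(s)\le C\int_0^s(y+y^{1/2})$. Here it stops: the function $y=(Cs/2)^2$ satisfies $y'=Cy^{1/2}$, $y(0)=0$, and is not zero.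

**What saves two dimensions.** Section 1 used only $H^1\subset L^6$, so it holds verbatim for $\Omega\subset\mathbb R^2$. There one has $\|\phi\|_{L^p}\le C\sqrt p\,\|\phi\|_{H^1}$ for $2<p<\infty$. Indeed, extend $\phi$ to $\mathbb R^2$; Hausdorff–Young and Hölder with $q=\frac{2p}{p-2}$ give
$$\|\phi\|_{L^p}\le C\|\hat\phi\|_{L^{p'}}\le C\|\phi\|_{H^1}\Big(\int(1+|\xi|^2)^{-q/2}d\xi\Big)^{1/q},$$
and the integral equals $\pi/(\frac q2-1)=\frac\pi2(p-2)$, with $\frac1q=\frac12-\frac1p$. Now take $p>4$ and interpolate $\|w\|_{L^q}\le\|w\|^{1-4/p}\|w\|_{L^4}^{4/p}$ (valid since $\frac12-\frac1p=\frac12(1-\frac4p)+\frac14\cdot\frac4p$). Then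
$$\int u^2|w|^2\le\|u\|_{L^p}^2\|w\|_{L^q}^2\le Cp\,y^{1-4/p}.$$
As $y$ is bounded, $y(s)\le Z(s):=Cp\int_0^sy^{1-4/p}$. Where $Z>0$, $(Z^{4/p})'\le4C$, so $y(s)\le(4Cs)^{p/4}\to0$ as $p\to\infty$ if $4Cs<1$. Restarting, $y\equiv0$. This is Yudovich's argument: a logarithmic loss (here the factor $p$) is affordable, a power loss is not.

**Counting in three dimensions.** The letters $M,N,N',L,R$ denote dyadic numbers $1,2,4,\dots$.

**Definition (shells, free solutions).** $P_N$ is the spectral projection of $\Lambda$ onto $[N,2N)$. A free solution in shell $N$ is $e^{-isB}g$ with $g\in P_NL^2$ complex valued; its norm is $\|g\|$.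

$P_N$ has finite rank, its range consists of functions in $C^\infty(\overline\Omega)$ with $\partial_\nu=0$, and $\sum_NP_N=I$. For example, $e^{-is}|\Omega|^{-1/2}$ is a free solution in shell $1$ of norm $1$; an eigenfunction with $b_j=10$ lies in shell $2$, since $2\le\sqrt{10}<4$. For $g\in P_NL^2$,
$$\|g\|_{H^1}\le2N\|g\|,\quad\|Ag\|\le\|Bg\|\le4N^2\|g\|,\quad\|B^{-1}g\|\le N^{-2}\|g\|. \tag{2.1}$$

Write $u_M=P_Mu$, $w_N=P_Nw$. For $g\in P_ML^2$ one has $\|g\|_{L^\infty}\le CM^{3/2}\|g\|$ (contained in Lemma 3.1 below). So for $M\le N$ and $|J|=1/N$,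
$$\|u_Mw_N\|^2_{L^2(J\times\Omega)}\le C\,\frac{M^3}N\sup_J\|u_M\|^2\sup_J\|w_N\|^2 .$$
We only know $M\|u_M\|\le C$. Since $N^{-1}=|J|$, this bound is $CM\cdot|J|\sup_J\|w_N\|^2$, a loss of one power of $M$. In dimension two $M^3$ would be $M^2$ and there would be no power loss. So we need to gain exactly one power of $M$ from the integration in time, i.e. from dispersion. The target, for free solutions in shells $M,N$ and $|J|\le1/\max(M,N)$, is
$$\|\phi\psi\|^2_{L^2(J\times\Omega)}\le C\,\frac{\min(M,N)^2}{\max(M,N)}\|\phi\|^2\|\psi\|^2. \tag{2.2}$$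
We test it by hand on $\phi=e^{-is}|\Omega|^{-1/2}$, $M=1$: the left side is $|\Omega|^{-1}|J|\|\psi\|^2\le|\Omega|^{-1}N^{-1}\|\psi\|^2$, and with $|J|=1/N$ this has exactly the size of the right side.

On a domain there is no explicit Fourier analysis of products. We shall get (2.2) from a virial identity for $\phi(x)\psi(y)$ on $\Omega\times\Omega$, with a weight adapted to the Neumann boundary.

## 3. Hardy, trace and pointwise bounds

In Sections 3–5 the constants $C$ depend only on $\Omega$. We recall four standard facts.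

* (S1) $\sup_{y\in\overline\Omega}\int_\Omega|\phi|^2|x-y|^{-2}dx\le C\|\phi\|_{H^1}^2$. This is Hardy's inequality $\int_{\mathbb R^3}|\phi|^2|x-y|^{-2}\le4\int_{\mathbb R^3}|\nabla\phi|^2$ applied to a bounded extension $H^1(\Omega)\to H^1(\mathbb R^3)$. By Cauchy–Schwarz, $\sup_{y\in\overline\Omega}\int_\Omega|\phi|^2|x-y|^{-1}dx\le C\|\phi\|\|\phi\|_{H^1}$.
* (S2) $\|\phi\|_{L^2(\Gamma)}^2\le C\|\phi\|\|\phi\|_{H^1}$: integrate $\operatorname{div}(\bar n|\phi|^2)$ over $\Omega$, where $\bar n\in C^\infty(\overline\Omega;\mathbb R^3)$ extends $\nu$.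
* (S3) $\|\phi\|_{H^2}\le C(\|(1-\Delta)\phi\|+\|\partial_\nu\phi\|_{H^{1/2}(\Gamma)})$ for $\phi\in H^2(\Omega)$ (elliptic regularity), and the trace $H^1(\Omega)\to H^{1/2}(\Gamma)$ is bounded.
* (S4) $\|\phi\|_{L^\infty}^2\le C\|\phi\|^{1/2}\|\phi\|_{H^2}^{3/2}$. Use an extension bounded on $L^2$ and $H^2$. On $\mathbb R^3$, splitting $\int|\hat\phi|$ at $|\xi|=k$ gives $\|\phi\|_{L^\infty}\le C(k^{3/2}\|\phi\|+k^{-1/2}\|\phi\|_{H^2})$; choose $k^2=\|\phi\|_{H^2}/\|\phi\|$.

**Weighted gradient bound.** Let $\omega>0$ be smooth on $\overline\Omega$ with $|\nabla\omega|\le cM\omega$, and $g\in C^\infty(\overline\Omega)$ with $\partial_\nu g=0$. Then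
$$\int\omega|\nabla g|^2\le(1+c^2)M^2\int\omega|g|^2+M^{-2}\int\omega|Ag|^2. \tag{3.1}$$
Indeed, Green's formula gives $\int\omega|\nabla g|^2=\operatorname{Re}\int\omega\bar gAg-\operatorname{Re}\int\bar g\,\nabla\omega\cdot\nabla g$. The first term is at most $\frac12M^{-2}\int\omega|Ag|^2+\frac12M^2\int\omega|g|^2$, the second at most $\int cM\omega|g||\nabla g|\le\frac{c^2}2M^2\int\omega|g|^2+\frac12\int\omega|\nabla g|^2$. Absorb the last term and double.

**Lemma 3.1 (pointwise bound).** For $g\in P_ML^2$ and $x_0\in\overline\Omega$,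
$$|g(x_0)|^2\le CM^3\int_\Omega(1+M^2|x_0-x|^2)^{-7/2}\big(|g(x)|^2+|M^{-2}Bg(x)|^2\big)dx. \tag{3.2}$$

*Proof.* The idea is to localize to the scale $1/M$ and apply (S4). Let $\chi(x)=(1+M^2|x-x_0|^2)^{-7/4}$, so $|\partial^k\chi|\le C_kM^k\chi$. Put $\phi=\chi g$, $\kappa_0=\|\chi g\|+\|\chi M^{-2}Bg\|$. By (3.1) with $\omega=\chi^2$ and $|Ag|\le|Bg|+|g|$ (recall $M\ge1$), $\|\chi\nabla g\|\le CM\kappa_0$. Since $(1-\Delta)\phi=\chi Bg-2\nabla\chi\cdot\nabla g-g\Delta\chi$,
$$\|(1-\Delta)\phi\|\le M^2\kappa_0+CM\|\chi\nabla g\|+CM^2\|\chi g\|\le CM^2\kappa_0 .$$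
On $\Gamma$, $\partial_\nu g=0$ gives $\partial_\nu\phi=g\,\bar n\cdot\nabla\chi$, whose $H^{1/2}(\Gamma)$ norm is at most $C\|g\,\bar n\cdot\nabla\chi\|_{H^1(\Omega)}\le C(M\|\chi\nabla g\|+M^2\|\chi g\|)\le CM^2\kappa_0$. By (S3), $\|\phi\|_{H^2}\le CM^2\kappa_0$. As $\chi(x_0)=1$ and $\|\phi\|\le\kappa_0$, (S4) gives $|g(x_0)|^2\le C\kappa_0^{1/2}(M^2\kappa_0)^{3/2}=CM^3\kappa_0^2$, and $\kappa_0^2\le2(\|\chi g\|^2+\|\chi M^{-2}Bg\|^2)$. $\square$

## 4. A virial identity on $\Omega\times\Omega$ with the reflected distance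

**Lemma 4.1 (bilinear virial estimate).** There is $C_1=C_1(\Omega)$ such that for all $M\le N$, all $r\in(0,1]$, all intervals $J$ with $|J|\le1/N$, and all free solutions $\phi,\psi$ of unit norm in shells $M,N$, with $\tau=\sqrt{r^2+|x-y|^2}$,
$$\int_J\iint_{\Omega\times\Omega}\Big(\frac{r^2}{\tau^3}|\nabla\phi(x)\psi(y)-\phi(x)\nabla\psi(y)|^2+\frac{r^4}{\tau^7}|\phi(x)|^2|\psi(y)|^2\Big)dx\,dy\,ds\le C_1N. \tag{4.1}$$

The proof occupies this section. Since $e^{-isB}=e^{-is}e^{-isA}$ and a phase does not change (4.1), let $\phi,\psi$ evolve by $e^{-isA}$. Set $W(s,x,y)=\phi(s,x)\psi(s,y)$. It is smooth on $\overline\Omega\times\overline\Omega$, has zero normal derivative on both faces, and $\partial_sW=-iHW$, $H=-\Delta_x-\Delta_y$. In this section $\nabla,\Delta,\operatorname{div}$ without index refer to $(x,y)\in\mathbb R^6$.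

**Step 1: the virial identity.** The purpose is to express the derivative of a bounded quantity through a quadratic form that we shall make positive. Let $X=(X^1,X^2)$ be a real vector field, smooth on $\overline\Omega\times\overline\Omega$, and *tangential*: $X^1\cdot\nu(x)=0$ for $x\in\Gamma$ and $X^2\cdot\nu(y)=0$ for $y\in\Gamma$. Then $\iint X\cdot\nabla(g\bar h)=-\iint\operatorname{div}X\,g\bar h$, so $\mathcal P=X\cdot\nabla+\frac12\operatorname{div}X$ is antisymmetric on $C^1$ functions. Hence $(\mathcal PW,W)$ is imaginary, and $(-i\mathcal PW,W)=\operatorname{Im}\iint X\cdot\nabla W\,\overline W$. Differentiating,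
$$\tfrac d{ds}(-i\mathcal PW,W)=-(\mathcal PHW,W)+(\mathcal PW,HW)=(HW,\mathcal PW)+(\mathcal PW,HW)=2\operatorname{Re}(\mathcal PW,HW),$$
and, as $\partial_\nu\overline W=0$ on the faces, this equals $2\operatorname{Re}\iint\nabla(\mathcal PW)\cdot\nabla\overline W$. Expand:
$$\nabla(\mathcal PW)\cdot\nabla\overline W=\partial_jX^k\partial_kW\partial_j\overline W+X^k\partial_j\partial_kW\partial_j\overline W+\tfrac12\operatorname{div}X|\nabla W|^2+\tfrac12W\nabla(\operatorname{div}X)\cdot\nabla\overline W .$$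
Twice the real part of the second term is $X\cdot\nabla|\nabla W|^2$, whose integral is $-\iint\operatorname{div}X|\nabla W|^2$ and cancels the third. So
$$\tfrac d{ds}\operatorname{Im}\iint X\cdot\nabla W\,\overline W=2\operatorname{Re}\iint\partial_jX^k\partial_kW\partial_j\overline W+\operatorname{Re}\iint W\nabla(\operatorname{div}X)\cdot\nabla\overline W. \tag{4.2}$$

**Which field?** We look at flat space first. With $z=x-y$ and $X=\nabla\tau$, the Hessian of $\tau$ in direction $\zeta=(\xi,\eta)$ is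
$$\nabla^2\tau(\zeta,\zeta)=\frac{|\xi-\eta|^2}\tau-\frac{(z\cdot(\xi-\eta))^2}{\tau^3}\ge\frac{r^2}{\tau^3}|\xi-\eta|^2, \tag{4.3}$$
since $|z|^2=\tau^2-r^2$. This is where the first term of (4.1) comes from; without the regularization ($r=0$) the form would degenerate in the radial direction. The second term of (4.1) will come from $-\Delta\Delta\tau$.

In a domain, $\nabla\tau$ is not tangential. Integrating $X\cdot\nabla|\nabla W|^2$ by parts then leaves $\oint(X\cdot\nu)|\nabla W|^2$. With (S2) and (S3) we get only $\|\nabla\psi\|_{L^2(\Gamma)}^2\le C\|\nabla\psi\|\|\psi\|_{H^2}\le CN^3$, whereas over time $1/N$ we can afford only $N^2$.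

The half-space $\{x_3>0\}$ shows the remedy. Let $\bar y$ be the mirror image of $y$ and use the weight $a=\tau+\sqrt{r^2+|x-\bar y|^2}$. At $x_3=0$ the two roots agree and $\partial_{\nu_x}a=\tau^{-1}(y_3-y_3)=0$: the field $\nabla a$ is tangential. The new term is convex in $(x,y)$, since $|x-\bar y|$ is the length of a linear function of $(x,y)$. Finally $|x-\bar y|^2=|x-y|^2+4x_3y_3$, and this last formula makes sense in any domain, with $x_3$ replaced by the distance to $\Gamma$.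

**Step 2: the weight in a curved domain.** The purpose is to build this weight and to show that curvature costs only harmless errors. Choose $\varepsilon_0>0$ small and $\mathsf d\in C_c^\infty(\mathbb R^3)$ with $\mathsf d=\operatorname{dist}(\cdot,\Gamma)$ on the collar $\{x\in\overline\Omega:\operatorname{dist}(x,\Gamma)<\varepsilon_0\}$ and $\mathsf d\ge\varepsilon_0$ on the rest of $\overline\Omega$. (Take $\eta(d_\pm)$ times a cutoff equal to $1$ near $\overline\Omega$, with $d_\pm$ the signed distance, positive inside and smooth near $\Gamma$, and $\eta$ smooth, nondecreasing, $\eta(t)=t$ for $t\le\varepsilon_0$, constant for $t\ge3\varepsilon_0$.) Put $n=\nabla\mathsf d$; then $|n|=1$ on the collar and $n=-\nu$ on $\Gamma$. For $x,y\in\overline\Omega$ let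
$$\Psi=\tfrac12|z|^2+2\mathsf d(x)\mathsf d(y)\ge0,\quad\rho^2=2\Psi,\quad\sigma=\sqrt{r^2+\rho^2},\quad a=\tau+\sigma,$$
$$D=\mathsf d(x)-\mathsf d(y),\qquad e(x,y)=\mathsf d(x)-\mathsf d(y)-n(x)\cdot(x-y).$$
In the half-space $e=0$; in general $e$ measures the curvature. All $O(\cdot)$ are uniform in $x,y\in\overline\Omega$, $r\in(0,1]$. We collect elementary facts.

* $|z|\le\rho\le\sigma\le C$ and $|z|\le\tau\le\sigma$. As $\mathsf d$ is Lipschitz, $(\mathsf d(x)+\mathsf d(y))^2=D^2+4\mathsf d(x)\mathsf d(y)\le C\rho^2$.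
* By Taylor's formula in $\mathbb R^3$, $e=O(|z|^2)$. Since $\partial_xe=-D^2\mathsf d(x)z$ and $\partial_ye=n(x)-n(y)$, $\nabla e=O(|z|)$ and $\nabla^2e=O(1)$.
* Either (i) $x,y$ both lie in the collar, or (ii) $\rho\ge c_0>0$. Indeed, if $\mathsf d(x)\ge\varepsilon_0$, then either $|z|$ is bounded below, or $|z|$ is so small that $\mathsf d(y)\ge\varepsilon_0/2$ and $\rho^2\ge4\mathsf d(x)\mathsf d(y)\ge2\varepsilon_0^2$; likewise with $x,y$ exchanged.
* $\nabla\Psi=(z+2\mathsf d(y)n(x),\,-z+2\mathsf d(x)n(y))=O(\rho)$, and higher derivatives of $\Psi$ are $O(1)$. So $|\partial^j\sigma^2|\le C_j\sigma^{2-j}$ for $j\ge1$. Since $\partial^k\sigma^p$ is a sum of terms $\sigma^{p-2m}\prod_{i=1}^m\partial^{k_i}\sigma^2$ with $k_i\ge1$, $\sum k_i=k$, we get $|\partial^k\sigma^p|\le C_{k,p}\sigma^{p-k}$. Likewise $|\partial^k\tau^p|\le C_{k,p}\tau^{p-k}$. Both $\tau,\sigma$ are smooth because $r>0$.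

**Claim 1.** $\Delta\Psi=6+e_1$ and $|\nabla\Psi|^2=2\rho^2+e_2$ with $e_1=O(\rho)$, $\nabla e_1=O(1)$, $e_2=O(\rho^3)$, $\nabla e_2=O(\rho^2)$.

Here $e_1=2\mathsf d(y)\Delta\mathsf d(x)+2\mathsf d(x)\Delta\mathsf d(y)$, which has the stated size. For $e_2$, case (ii) is trivial. In case (i), $|n(x)|=|n(y)|=1$, and by definition of $e$, $n(x)\cdot z=D-e(x,y)$, $n(y)\cdot z=D+e(y,x)$. Thus
$$e_2=4\mathsf d(y)n(x)\cdot z-4\mathsf d(x)n(y)\cdot z+4\mathsf d(x)^2+4\mathsf d(y)^2-8\mathsf d(x)\mathsf d(y)$$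
$$=-4D^2-4\mathsf d(y)e(x,y)-4\mathsf d(x)e(y,x)+4D^2=-4\mathsf d(y)e(x,y)-4\mathsf d(x)e(y,x).$$
The bounds follow from $\mathsf d(x),\mathsf d(y)=O(\rho)$ and those for $e$.

**Claim 2.** $\nabla^2\sigma(\zeta,\zeta)\ge-C|\zeta|^2$ for $\zeta=(\xi,\eta)\in\mathbb R^6$.

In case (ii) all derivatives are bounded. In case (i) write $n=n(x)$, $e=e(x,y)$, and imitate the half-space: $\kappa=\xi-\eta+2n(n\cdot\eta)$ is $\xi$ minus the reflection of $\eta$, and $|\kappa|^2=|\xi-\eta|^2+4(n\cdot\xi)(n\cdot\eta)$. Let $p=z+2\mathsf d(y)n$. Three comparisons are needed. First, as $n(y)=n(x)+O(|z|)$,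
$$\nabla^2\Psi(\zeta,\zeta)=|\xi-\eta|^2+4(n(x)\cdot\xi)(n(y)\cdot\eta)+2\mathsf d(y)D^2\mathsf d(x)(\xi,\xi)+2\mathsf d(x)D^2\mathsf d(y)(\eta,\eta)=|\kappa|^2+O(\rho)|\zeta|^2 .$$
Second, $p\cdot\kappa=p\cdot\xi-p\cdot\eta+2(p\cdot n)(n\cdot\eta)=p\cdot\xi-z\cdot\eta+(2z\cdot n+2\mathsf d(y))\,n\cdot\eta$, and $2z\cdot n+2\mathsf d(y)=2\mathsf d(x)-2e$. Since $\nabla\Psi\cdot\zeta=p\cdot\xi-z\cdot\eta+2\mathsf d(x)n(y)\cdot\eta$,
$$p\cdot\kappa=\nabla\Psi\cdot\zeta+2\mathsf d(x)(n(x)-n(y))\cdot\eta-2e\,n\cdot\eta=\nabla\Psi\cdot\zeta+O(\rho^2)|\zeta| .$$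
Third, $|p|^2=|z|^2+4\mathsf d(y)(D-e)+4\mathsf d(y)^2=\rho^2-4\mathsf d(y)e=\rho^2+O(\rho^3)$. By Cauchy–Schwarz and $|\kappa|\le C|\zeta|$, $(\nabla\Psi\cdot\zeta)^2\le\rho^2|\kappa|^2+C\rho^3|\zeta|^2$. From $\sigma\nabla\sigma=\nabla\Psi$,
$$\nabla^2\sigma(\zeta,\zeta)=\sigma^{-1}\nabla^2\Psi(\zeta,\zeta)-\sigma^{-3}(\nabla\Psi\cdot\zeta)^2\ge|\kappa|^2\frac{\sigma^2-\rho^2}{\sigma^3}-C|\zeta|^2\ge-C|\zeta|^2 .$$

**Claim 3 (Laplacians).** Let $g(\ell)=4/\ell+2r^2/\ell^3$. Then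
$$\Delta\tau=g(\tau),\quad\Delta g(\tau)=-60r^4\tau^{-7},\quad\Delta\sigma=g(\sigma)+E_\sigma,\quad\nabla E_\sigma=O(1/\sigma),\quad\Delta g(\sigma)=-60r^4\sigma^{-7}+O(\sigma^{-2}).$$

On functions of $z$, $\Delta=2\Delta_z$. From $\nabla_z\tau^p=p\tau^{p-2}z$,
$$\Delta_z\tau^p=3p\tau^{p-2}+p(p-2)\tau^{p-4}(\tau^2-r^2)=p(p+1)\tau^{p-2}-p(p-2)r^2\tau^{p-4}.$$
For $p=1$ this gives $\Delta\tau=4/\tau+2r^2/\tau^3$. For $p=-1$ and $p=-3$: $\Delta_z\tau^{-1}=-3r^2\tau^{-5}$, $\Delta_z\tau^{-3}=6\tau^{-5}-15r^2\tau^{-7}$. So $\Delta g(\tau)=2(-12r^2\tau^{-5}+12r^2\tau^{-5}-30r^4\tau^{-7})=-60r^4\tau^{-7}$.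

For $\sigma$, $\Delta\sigma^p=p\sigma^{p-2}\Delta\Psi+p(p-2)\sigma^{p-4}|\nabla\Psi|^2$. With Claim 1 and $\rho^2=\sigma^2-r^2$, $p=1$ gives $\Delta\sigma=g(\sigma)+E_\sigma$, $E_\sigma=\sigma^{-1}e_1-\sigma^{-3}e_2$, and each term of $\nabla E_\sigma$ is $O(1/\sigma)$. Further,
$$\Delta\sigma^{-1}=-\sigma^{-3}\Delta\Psi+3\sigma^{-5}|\nabla\Psi|^2=-6r^2\sigma^{-5}+O(\sigma^{-2}),$$
$$\Delta\sigma^{-3}=-3\sigma^{-5}\Delta\Psi+15\sigma^{-7}|\nabla\Psi|^2=12\sigma^{-5}-30r^2\sigma^{-7}+O(\sigma^{-4}).$$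
Combining with weights $4$ and $2r^2$ and using $r\le\sigma$ gives the last formula.

**Step 3: a tangential field.** The purpose is to repair the small failure of $\nabla a$ to be tangential. For $x\in\Gamma$: $\mathsf d(x)=0$, $\sigma=\tau$, $\nu(x)=-n(x)$ and $n(x)\cdot z=-\mathsf d(y)-e(x,y)$, so
$$\partial_{\nu_x}a=\tau^{-1}\nu(x)\cdot(2z+2\mathsf d(y)n(x))=\tau^{-1}(-2n(x)\cdot z-2\mathsf d(y))=\frac{2e(x,y)}\tau. \tag{4.4}$$
Set $X=\nabla a+Y$ with $Y=\big(2\tau^{-1}e(x,y)n(x),\,2\tau^{-1}e(y,x)n(y)\big)$. As $n\cdot\nu=-1$ on $\Gamma$ and $a$ is symmetric in $(x,y)$, $X$ is tangential. By the bounds on $e$ and $\tau$, $|X|\le C$, $\nabla Y=O(1)$, $\nabla^2Y=O(1/\tau)$.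

**Step 4: lower bound for the right side of (4.2).** The purpose is to check that all errors are $O(N^2)$. By (4.3) and Claim 2, applied to the real and imaginary parts of $\nabla W$, and $\nabla Y=O(1)$, the first term of (4.2) is at least
$$2\iint\frac{r^2}{\tau^3}|\nabla_xW-\nabla_yW|^2-C\|\nabla W\|^2 .$$
For the second, $\operatorname{div}X=g(\tau)+g(\sigma)+E_\sigma+\operatorname{div}Y$. The part from $E_\sigma+\operatorname{div}Y$ is bounded by $C\iint|z|^{-1}|W||\nabla W|$. For the rest, $\operatorname{Re}(W\nabla\overline W)=\frac12\nabla|W|^2$, so it equals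
$$-\tfrac12\iint\Delta(g(\tau)+g(\sigma))|W|^2+\tfrac12\oint\partial_\nu(g(\tau)+g(\sigma))|W|^2,$$
the last integral being over both faces. By Claim 3 the first part is at least $30\iint r^4\tau^{-7}|W|^2-C\iint|z|^{-2}|W|^2$. For $x\in\Gamma$, $\sigma=\tau$ and (4.4) give $\partial_{\nu_x}(g(\tau)+g(\sigma))=g'(\tau)\partial_{\nu_x}a=g'(\tau)\cdot2e/\tau=O(|z|^2\tau^{-3})=O(1/|z|)$, because $g'(\tau)=O(\tau^{-2})$; likewise for $y\in\Gamma$.

The errors: $\|\nabla W\|^2=\|\nabla\phi\|^2+\|\nabla\psi\|^2\le4M^2+4N^2\le8N^2$. By (S1), $\iint|z|^{-2}|W|^2\le C\|\phi\|_{H^1}^2\|\psi\|^2\le CM^2$, hence $\iint|z|^{-1}|W||\nabla W|\le CMN$. On the face $x\in\Gamma$, (S2) for $\phi$ and (S1) for $\psi$ give $\int_\Gamma|\phi(x)|^2\int_\Omega|\psi(y)|^2|x-y|^{-1}\le CM\cdot N$; the other face is the same with roles exchanged. Therefore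
$$\tfrac d{ds}\operatorname{Im}\iint X\cdot\nabla W\,\overline W\ge2\iint\tfrac{r^2}{\tau^3}|\nabla_xW-\nabla_yW|^2+30\iint\tfrac{r^4}{\tau^7}|W|^2-CN^2 .$$
Integrate over $J$, $|J|\le1/N$, and use $|\operatorname{Im}\iint X\cdot\nabla W\,\overline W|\le C\|W\|\|\nabla W\|\le CN$ at the endpoints. Since $\nabla_xW-\nabla_yW=\nabla\phi(x)\psi(y)-\phi(x)\nabla\psi(y)$, this is (4.1). $\square$

## 5. Bilinear $L^2$ estimates on intervals of length $1/N$

Let $\omega_M(z)=M(1+M^2|z|^2)^{-3/2}$. This is $r^2/\tau^3$ with $r=1/M$. Note $|\nabla\omega_M|\le3M\omega_M$ and $\omega_M\le M$.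

**Lemma 5.1.** Let $\phi,\psi$ be free solutions in shells $M,N$, and $|J|\le1/\max(M,N)$.

(a) If $N\ge16M$:
$$\int_J\iint\omega_M(x-y)|\phi(x)|^2\big(|\psi(y)|^2+N^{-2}|\nabla\psi(y)|^2\big)\,dx\,dy\,ds\le CN^{-1}\|\phi\|^2\|\psi\|^2 .$$

(b) For all $M,N$:
$$\|\phi\psi\|^2_{L^2(J\times\Omega)}\le C\,\frac{\min(M,N)^2}{\max(M,N)}\|\phi\|^2\|\psi\|^2 .$$

*Proof of (a).* Lemma 4.1 controls the difference $\nabla\phi\,\psi-\phi\nabla\psi$. When $N\gg M$ the second term should dominate, and the point is to make this rigorous with weights. Write $Q(\phi,\psi)=\int_J\iint\omega_M(x-y)|\phi(x)|^2|\psi(y)|^2$, also for vector-valued arguments. For the given $J$ let $q,q'$ be the suprema of $Q(\phi,\psi)$, $Q(\phi,\nabla\psi)$ over free solutions of unit norm in shells $M,N$. They are finite: $q\le|J|M$, $q'\le4N^2|J|M$.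

First we bound $q'$ by $q$. Lemma 4.1 with $r=1/M$ gives $Q(\phi,\nabla\psi)\le2C_1N+2Q(\nabla\phi,\psi)$. By (3.1) in $x$, with $c=3$ and $y$ fixed, and since $A\phi$ is a free solution in shell $M$ of norm $\le4M^2$,
$$Q(\nabla\phi,\psi)\le10M^2Q(\phi,\psi)+M^{-2}Q(A\phi,\psi)\le10M^2q+16M^2q=26M^2q .$$
So $q'\le2C_1N+52M^2q$.

Next we bound $q$ by $q'$. Write $\psi=N^{-2}B\tilde\psi$ with $\tilde\psi=N^2B^{-1}\psi$, a free solution in shell $N$ of norm $\le1$. By Green's formula in $y$,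
$$\int\omega_M|\psi|^2dy=N^{-2}\operatorname{Re}\Big[\int\omega_M\bar\psi\tilde\psi+\int\nabla(\omega_M\bar\psi)\cdot\nabla\tilde\psi\Big].$$
Multiply by $|\phi(x)|^2$, integrate, and use Cauchy–Schwarz and $|\nabla\omega_M|\le3M\omega_M$:
$$q\le N^{-2}\big[q+q'+3Mq^{1/2}q'^{1/2}\big]\le N^{-2}[6M^2q+2q']\le110\Big(\frac MN\Big)^2q+\frac{4C_1}N .$$
As $N\ge16M$, $110/256<\frac12$, so $q\le8C_1/N$, and then $q'\le CN$. This is (a).

*Proof of (b).* The statement is symmetric, so let $M\le N$, and take unit norms. $M^{-2}B\phi$ is a free solution in shell $M$ of norm $\le4$. Suppose $N\ge16M$. Since $M^3(1+M^2|z|^2)^{-7/2}\le M^2\omega_M(z)$, (3.2) at $x_0=y$ and (a) give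
$$\int_J\int|\phi\psi|^2\le CM^2\big(Q(\phi,\psi)+Q(M^{-2}B\phi,\psi)\big)\le CM^2N^{-1}.$$
Suppose $M\le N<16M$. Now $M^3(1+M^2|z|^2)^{-7/2}=r^4\tau^{-7}$ with $r=1/M$, so (3.2) and the second term in (4.1) give $\int_J\int|\phi\psi|^2\le CN\le C'M^2/N$. $\square$

Our $u_M,w_N$ are not free, so we need sources.

**Lemma 5.2 (inhomogeneous version).** Let $J$ be a compact interval, and let $\phi,\psi$ take values in $P_ML^2,P_NL^2$, be absolutely continuous in time, and satisfy $\partial_s\phi=-iB\phi+i\Phi$, $\partial_s\psi=-iB\psi+i\Upsilon$ on $J$ with $\Phi,\Upsilon\in L^1(J;L^2)$. For $s_J\in J$ put $\mathsf a=\|\phi(s_J)\|+\int_J\|\Phi\|$, $\mathsf b=\|\psi(s_J)\|+\int_J\|\Upsilon\|$. Then Lemma 5.1 (a), (b), under the same conditions on $M,N,J$, hold with $\|\phi\|,\|\psi\|$ on the right replaced by $\mathsf a,\mathsf b$.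

*Proof.* By Duhamel, $\phi(s)=e^{-i(s-s_J)B}\phi(s_J)+i\int_J\epsilon(s,s')e^{-i(s-s')B}\Phi(s')\,ds'$ with $\epsilon\in\{0,\pm1\}$, and similarly for $\psi$. For fixed $s'$ the function $s\mapsto e^{-i(s-s')B}\Phi(s')$ is a free solution on all of $J$ of norm $\|\Phi(s')\|$. Expand the product ($\phi(x)\psi(y)$, $\phi(x)\nabla\psi(y)$ or $\phi\psi$), apply Minkowski's inequality in the relevant (weighted) $L^2$ space over $J\times\Omega\times\Omega$ or $J\times\Omega$, drop $|\epsilon|\le1$, and apply Lemma 5.1 to each product of free solutions. The sum of the resulting bounds factors into a constant times $\mathsf a\mathsf b$. $\square$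

## 6. Summation over frequencies at logarithmic cost

We return to Section 1. For $s<0$ extend $U(s)=e^{-isB}U(0)$, $\tilde U(s)=e^{-isB}\tilde U(0)$, $w=U-\tilde U$, $S=\tilde S=G=0$. The first equalities in (1.5), (1.6) then hold on $(-\infty,S_T)$, the bounds (1.7) and $\|\Lambda^{-1}G\|\le C\|w\|$ persist, and $\|w(s)\|^2=y(0)$ for $s<0$. Put $U_M=P_MU$, $S_M=P_MS$, $w_N=P_Nw$, $G_N=P_NG$. These are Lipschitz or bounded with values in finite-dimensional spaces, and $u_M=\operatorname{Re}U_M$ on $(0,S_T)$, so $|u_M|\le|U_M|$.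

**Proposition 6.1.** There is $C$ such that for all $s\in(0,S_T]$ and all dyadic $L\ge2$,
$$\|uw\|^2_{L^2((0,s)\times\Omega)}+\|\tilde uw\|^2_{L^2((0,s)\times\Omega)}\le C(1+\log L)\Big(y(0)+\int_0^sy\,ds'\Big)+CL^{-2} .$$

The power of the logarithm matters. Suppose we bounded $\sum_{M,N\le L}\|u_Mw_N\|$ by Cauchy–Schwarz over all pairs: the number of pairs is of order $(\log L)^2$, and the squared bound would carry $(1+\log L)^2$. Gronwall would then produce $e^{Cs(\log L)^2}$, which the factor $L^{-2}$ cannot beat. So one of the two sums must be done by orthogonality. For $N\ge16M$ we shall do the sum over $N$ that way.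

*Proof.* It suffices to treat $u$; for $\tilde u$ replace $U,S$ by $\tilde U,\tilde S$.

**Step 1: bookkeeping.** The purpose is to measure the data of $u_M$ and $w_N$ on short intervals. For dyadic $k$ let $\mathcal J_k$ be the intervals $[s-\frac{i+1}k,s-\frac ik]$, $0\le i<\lceil sk\rceil$. They have length $1/k$, cover $(0,s)$, have disjoint interiors and lie in $[-1,s]$. Put
$$\mathcal Y=y(0)+\int_0^sy\,ds',\qquad\Theta_N^2=\int_{-1}^s\big(\|w_N\|^2+N^{-2}\|G_N\|^2\big)ds' .$$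
On $P_NL^2$, $N^{-2}\le4\Lambda^{-2}$, so with (1.8), and with (1.7) for the second bound,
$$\sum_N\Theta_N^2\le C\int_{-1}^s\big(\|w\|^2+\|\Lambda^{-1}G\|^2\big)ds'\le C\mathcal Y,\qquad\Theta_N^2\le CN^{-2}. \tag{6.1}$$
For $J\in\mathcal J_k$ and $N\le k$ let $s_{J,N}\in J$ minimize the continuous function $\|w_N(\cdot)\|$ on $J$, and put
$$\mathsf a_{M,J}=\|U_M(s_{J,N})\|+\int_J\|S_M\|,\qquad\mathsf b_{N,J}=\|w_N(s_{J,N})\|+\int_J\|G_N\| .$$
($\mathsf a_{M,J}$ depends also on $N$, which is fixed whenever it is used.) A minimum is at most the average, so $\mathsf b_{N,J}^2\le2k\int_J\|w_N\|^2+2k^{-1}\int_J\|G_N\|^2$ and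
$$\sum_{J\in\mathcal J_k}k^{-1}\mathsf b_{N,J}^2\le\sum_J2\int_J\big(\|w_N\|^2+k^{-2}\|G_N\|^2\big)\le2\Theta_N^2\qquad(N\le k). \tag{6.2}$$
For $M\le k$, $M^2\mathsf a_{M,J}^2\le2M^2\|U_M(s_{J,N})\|^2+2k\int_J\|S_M\|^2$. The time $s_{J,N}$ does not depend on $M$, so
$$\sum_{M\le k}M^2\mathsf a_{M,J}^2\le2\|\Lambda U(s_{J,N})\|^2+2\operatorname*{ess\,sup}\|S\|^2\le C. \tag{6.3}$$

**Step 2: pairs $N\ge16M$.** The purpose is to sum over $N$ by almost orthogonality, for fixed $M$. Fix $M,R$ and let $w_{M,R}=\sum_{16M\le N\le R}w_N$. With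
$$m(y)=\int_\Omega\omega_M(x-y)\big(|U_M(x)|^2+|M^{-2}BU_M(x)|^2\big)dx,$$
(3.2), $M^3(1+M^2|z|^2)^{-7/2}\le M^2\omega_M$ and $|u_M|\le|U_M|$ give at each time
$$\int|u_M|^2|w_{M,R}|^2\le CM^2\int m|w_{M,R}|^2,\qquad|\nabla m|\le3Mm .$$
The weight $m$ varies slowly, at scale $1/M$, compared with the $w_N$. Let $\tilde w_N=N^2B^{-1}w_N$ and
$$\mathcal A_N^2=\int m\big(|w_N|^2+|\tilde w_N|^2+N^{-2}|\nabla w_N|^2+N^{-2}|\nabla\tilde w_N|^2\big)dy .$$
For $16M\le N\le N'$ write $w_{N'}=N'^{-2}B\tilde w_{N'}$ and use Green's formula: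
$$\Big|\int mw_N\overline{w_{N'}}\Big|=N'^{-2}\Big|\int mw_N\overline{\tilde w_{N'}}+\int\nabla(mw_N)\cdot\nabla\overline{\tilde w_{N'}}\Big|\le N'^{-2}\big(1+(3M+N)N'\big)\mathcal A_N\mathcal A_{N'}\le5\frac N{N'}\mathcal A_N\mathcal A_{N'} .$$
Since $\sum_{N\le N'}N/N'$ is a geometric series in either variable, Schur's test gives $\int m|w_{M,R}|^2\le C\sum_{16M\le N\le R}\mathcal A_N^2$.

Now integrate in time. On each $J\in\mathcal J_N$ apply Lemma 5.2 (version of 5.1(a)), with $s_J=s_{J,N}$, to the four pairs formed from $\{U_M,M^{-2}BU_M\}$ and $\{w_N,\tilde w_N\}$. Since $M^{-2}B$ and $N^2B^{-1}$ commute with the equation, the values at $s_{J,N}$ and the sources have norms at most $4$ times those of $U_M$, respectively $w_N$. So $\int_J\mathcal A_N^2\le CN^{-1}\mathsf a_{M,J}^2\mathsf b_{N,J}^2$, and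
$$\|u_Mw_{M,R}\|^2_{L^2((0,s)\times\Omega)}\le c_M^2:=C\sum_{N\ge16M}\sum_{J\in\mathcal J_N}N^{-1}M^2\mathsf a_{M,J}^2\mathsf b_{N,J}^2 .$$
Sum over $M$ first, for fixed $N,J$, with (6.3) for $k=N$; then use (6.2) and (6.1): $\sum_Mc_M^2\le C\sum_N\Theta_N^2\le C\mathcal Y$. There are at most $C(1+\log L)$ dyadic $M\le L$, so $\sum_{M\le L}c_M\le C((1+\log L)\mathcal Y)^{1/2}$. Also $M^2\mathsf a_{M,J}^2\le C$, so $c_M^2\le C\sum_{N\ge16M}\Theta_N^2\le CM^{-2}$ and $\sum_{M>L}c_M\le CL^{-1}$.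

**Step 3: pairs $N\le8M$.** Here $u$ has the comparable or higher frequency, and its decay $M\|U_M\|\le C$ makes the sum over $M$ converge. Let $k=\max(M,N)\in[M,8M]$; $\min(M,N)\le N$. Lemma 5.2 (version of 5.1(b)) on $J\in\mathcal J_k$ with $s_J=s_{J,N}$, the bound $M^2\mathsf a_{M,J}^2\le C$, and (6.2) give
$$\|u_Mw_N\|^2_{L^2((0,s)\times\Omega)}\le C\sum_{J\in\mathcal J_k}N^2k^{-1}\mathsf a_{M,J}^2\mathsf b_{N,J}^2\le C\frac{N^2}{M^2}\Theta_N^2 .$$
Hence $\sum_N\sum_{M\ge N/8}\|u_Mw_N\|\le C\sum_N\Theta_N$. Splitting at $N=L$ and using (6.1), this is at most $C((1+\log L)\mathcal Y)^{1/2}+CL^{-1}$.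

**Step 4: removing the cutoff.** Let $u_{\le R}=\sum_{M\le R}u_M$, $w_{\le R}=\sum_{N\le R}w_N$. Every pair of dyadic numbers has $N\ge16M$ or $N\le8M$, so
$$u_{\le R}w_{\le R}=\sum_{M\le R}u_Mw_{M,R}+\sum_{M\le R}\ \sum_{N\le\min(8M,R)}u_Mw_N,$$
and $\|u_{\le R}w_{\le R}\|_{L^2((0,s)\times\Omega)}\le C((1+\log L)\mathcal Y)^{1/2}+CL^{-1}$ uniformly in $R$. As $R\to\infty$, $u_{\le R}\to u$ and $w_{\le R}\to w$ in $L^2((0,s)\times\Omega)$, hence a.e. along a subsequence. Fatou's lemma gives the bound for $uw$; square it. $\square$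

## 7. Gronwall with a frequency parameter: Theorems A and B

By (1.9) and Proposition 6.1 there is $C_*\ge1$, depending only on $\Omega,\beta,\alpha,c_f,|f(0)|,T,K_0$, such that for all $s\in[0,S_T]$ and dyadic $L\ge2$,
$$y(s)\le C_*\Big[(1+\log L)\Big(y(0)+\int_0^sy\,ds'\Big)+L^{-2}\Big].$$
Since $y$ is continuous, Gronwall's lemma yields
$$y(s)\le C_*\big[(1+\log L)\,y(0)+L^{-2}\big]e^{C_*s}L^{C_*s}. \tag{7.1}$$
By Section 1, for $t_0\in[0,T)$ the functions $u(t_0+\cdot),\tilde u(t_0+\cdot)$ are bounded energy solutions on $(0,T-t_0)$ with the same bounds. So (7.1) holds, with the same $C_*$, from any initial time.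

**Proof of Theorem A.** If the data coincide, $y(0)=0$. For $s\le1/C_*$, (7.1) gives $y(s)\le C_*e\,L^{-2}L=C_*e\,L^{-1}$ for all dyadic $L\ge2$. Let $L\to\infty$: $y=0$ on $[0,\min(S_T,1/C_*)]$. Repeat from the times $1/C_*,2/C_*,\dots$; after finitely many steps $w\equiv0$, i.e. $u=\tilde u$ on $(0,T)$. With $\alpha=1$, $f(s)=s^3-s$ this answers the question: the claim is true. $\blacksquare$

**Proof of Theorem B.** Since $\sqrt\beta\,\partial_t=\partial_s$, $\mathfrak d^2=y$. We first show $y(s)\le Cy(0)^{1/2}$ for $s\le s_*=1/(2C_*)$. If $y(0)=0$, this is Theorem A. If $0<y(0)\le\frac14$, choose $L$ dyadic with $y(0)^{-1/2}\le L<2y(0)^{-1/2}$, so $L\ge2$, $L^{-2}\le y(0)$ and $L^{C_*s}\le L^{1/2}\le Cy(0)^{-1/4}$. Then (7.1) gives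
$$y(s)\le C\Big(1+\log\frac1{y(0)}\Big)y(0)^{3/4}\le Cy(0)^{1/2}.$$
If $y(0)>\frac14$, it holds because $y$ is bounded. Now iterate over $m=\lceil S_T/s_*\rceil$ steps. With $C\ge1$, during the $k$th step $y\le C^2y(0)^{2^{-k}}\le C'y(0)^{2^{-m}}$, the last inequality because $y(0)$ is bounded. Hence $\mathfrak d(t)\le C\mathfrak d(0)^{\vartheta}$ with $\vartheta=2^{-m}$. $\blacksquare$

## 8. Time reversal and the energy identity: Theorem C

Let $f(s)=s^3-s$ and $\alpha\in\{1,-1\}$. Put $Q_0=I-\langle\cdot\rangle$, $\Pi=\frac12\|\nabla u\|^2+\int F(u)=\mathcal E-K$, $\mathsf q=\langle\partial_tu\rangle\int_\Omega f(u)$. The mean $\mathsf m=\langle u\rangle$ solves $\beta\mathsf m''+\alpha\mathsf m'=0$, so $\langle\partial_tu\rangle$ is explicit and bounded on $[0,T]$. Approximation by Galerkin solutions gives an energy inequality. Uniqueness tells us that every solution is such a limit, also when run backward ($\alpha=-1$), and the two inequalities together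 give equality.

**Step 1: Galerkin solutions.** The purpose is to realize the unique solution as a limit of functions with an exact energy law. Let $\Pi_n$ be the orthogonal projection onto $\operatorname{span}(e_1,\dots,e_n)$, and solve there
$$\beta u^n_{tt}+\alpha u^n_t+A^2u^n+A\Pi_nf(u^n)=0$$
with projected data. Test with $A^{-1}Q_0u^n_t$. The four terms give $\frac d{dt}K^n$, $\frac{2\alpha}\beta K^n$, $\frac d{dt}\frac12\|\nabla u^n\|^2$, and $(f(u^n),Q_0u_t^n)=\frac d{dt}\int F(u^n)-\mathsf q^n$. So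
$$\tfrac d{dt}\mathcal E^n=-\tfrac{2\alpha}\beta K^n+\mathsf q^n. \tag{8.1}$$
As $F\ge-\frac14$ and $|f|\le C(1+F)$, both $K^n$ and $|\mathsf q^n|$ are at most $C(\mathcal E^n+|\Omega|)$, and $\mathcal E^n(0)$ is bounded. Gronwall, together with the explicit mean and Poincaré's inequality, gives $n$-uniform bounds for $u^n$ in $L^\infty H^1$ and $u^n_t$ in $L^\infty H^{-1}$, and existence on $[0,T]$. The equation then bounds each coefficient in $W^{2,\infty}$. By Aubin–Lions–Simon and a diagonal argument, along a subsequence $u^n\to u$ in $C([0,T];L^p)$, $2\le p<6$, and each coefficient converges in $C^1([0,T])$. So for every $t$, $u^n(t)\rightharpoonup u(t)$ in $H^1$ and $u^n_t(t)\rightharpoonup u_t(t)$ in $H^{-1}$.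

The limit is a bounded energy solution. Since $f(u^n)\to f(u)$ in $C([0,T];L^{4/3})$ by (1.1) and $p=4$, (1.3) holds for $\varphi=e_j$. By elliptic regularity $V=D(A^{3/2})$ with equivalent norms ($\varphi\in D(A)$ with $\Delta\varphi\in H^1$ and $\partial_\nu\varphi=0$ is in $H^3$), so finite combinations of the $e_j$ are dense in $V$ and (1.3) holds for all $\varphi\in V$. The equation gives $u_{tt}\in L^\infty(0,T;V')$, so (iii) holds. By Theorem A the limit is *the* bounded energy solution for these data and this $\alpha$.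

Moreover $\mathcal E^n(0)\to\mathcal E(0)$ because the projected data converge in $H^1\times H^{-1}$; $\mathsf q^n\to\mathsf q$ and $\int F(u^n)\to\int F(u)$ uniformly because $u^n\to u$ in $C([0,T];L^4)$ and the means are equal; and at each $t$, $K,\Pi,\mathcal E$ are at most the lower limits of $K^n,\Pi^n,\mathcal E^n$ by weak convergence.

**Step 2: the forward inequality.** Let $u$ be a bounded energy solution, $\alpha=1$. The same solution restarted at any $t_0$ is again a Galerkin limit. Integrate (8.1) from $t_0$, pass to the limit with Fatou for $\int K^n$: the function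
$$\Phi(t)=\mathcal E(t)+k(t),\qquad k(t)=\int_0^t\big(\tfrac2\beta K-\mathsf q\big)dt',$$
is nonincreasing on $[0,T]$. ($K$ is measurable, since $\partial_tu$ is weakly continuous in $H^{-1}$ and hence $K$ is lower semicontinuous in $t$.)

**Step 3: the backward inequality.** The purpose is an inequality in the opposite direction. For $t_1\in(0,T]$, $\check u(\tau)=u(t_1-\tau)$ is a bounded energy solution for $\alpha=-1$ on $(0,t_1)$ with data $(u(t_1),-\partial_tu(t_1))\in H^1\times H^{-1}$. By Theorem A it is a Galerkin limit. For $\alpha=-1$, (8.1) has $+\frac2\beta K^n$ on the right, which has the wrong sign for Fatou; so insert $K^n=\mathcal E^n-\Pi^n$: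
$$\big(e^{-2\tau/\beta}\mathcal E^n\big)'=e^{-2\tau/\beta}\big(-\tfrac2\beta\Pi^n+\mathsf q^n\big).$$
Integrate over $(0,\tau)$ and pass to the limit, using lower semicontinuity of $\mathcal E$ and $\Pi$ and Fatou in time ($\Pi^n\ge-\frac14|\Omega|$). With $t=t_1-\tau$, $\check{\mathsf q}(\tau)=-\mathsf q(t)$, and after multiplication by $e^{2t_1/\beta}$,
$$e^{2t/\beta}\mathcal E(t)+\int_t^{t_1}e^{2t'/\beta}\big(\tfrac2\beta\Pi+\mathsf q\big)dt'\le e^{2t_1/\beta}\mathcal E(t_1). \tag{8.2}$$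

**Step 4: equality.** The purpose is to see that (8.2) forces $\Phi$ to be nondecreasing as well. Insert $\mathcal E=\Phi-k$ and $\Pi=\Phi-k-K$. Since $(e^{2t/\beta}k)'=e^{2t/\beta}(\frac2\beta k+\frac2\beta K-\mathsf q)$, all terms with $k,K,\mathsf q$ cancel, and for $t<t_1$
$$0\le e^{2t_1/\beta}\Phi(t_1)-e^{2t/\beta}\Phi(t)-\tfrac2\beta\int_t^{t_1}e^{2t'/\beta}\Phi(t')dt'\le e^{2t/\beta}\big(\Phi(t_1)-\Phi(t)\big).$$
The second inequality uses $\Phi(t')\ge\Phi(t_1)$ and $\frac2\beta\int_t^{t_1}e^{2t'/\beta}dt'=e^{2t_1/\beta}-e^{2t/\beta}$. So $\Phi(t_1)\ge\Phi(t)$, and with Step 2 $\Phi$ is constant. This is the energy identity.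

**Step 5: strong continuity.** The purpose is to upgrade weak to strong continuity in time. By the identity $\mathcal E$ is continuous, and $\int F(u)$ is continuous because $u\in C([0,T];L^4)$ (interpolate between $C([0,T];L^2)$ and $L^\infty L^6$). So $K+\frac12\|\nabla u\|^2$ is continuous. The coefficients are continuous and the norms bounded, so $(u,\partial_tu)$ is weakly continuous in $H^1\times H^{-1}$ and both summands are lower semicontinuous. Each is the continuous sum minus a lower semicontinuous function, hence both are continuous. Also $\|u\|$ and $\langle\partial_tu\rangle$ are continuous. Thus the norm of $u$ in $H^1$ and the norm $(\langle g\rangle^2+\|A^{-1/2}(g-\langle g\rangle)\|^2)^{1/2}$ of $g=\partial_tu$, equivalent to that of $H^{-1}$, are continuous, and weak continuity plus continuity of Hilbert norms is strong continuity.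

**Step 6: continuous dependence.** Let the data converge in $H^1\times H^{-1}$; now $u^n$ denotes the corresponding solutions and $K^n,\mathcal E^n,\mathsf q^n$ belong to them. By the energy identity and Gronwall as in Step 1, $u^n$ is bounded in $L^\infty H^1$ and $\partial_tu^n$ in $L^\infty H^{-1}$. Hence Theorem B applies with one $K_0$, and its $\mathfrak d(0)$ tends to $0$: $u^n\to u$ in $C([0,T];L^2)$ and $\partial_tu^n\to\partial_tu$ in $C([0,T];D(A)')$. Interpolation gives $u^n\to u$ in $C([0,T];L^4)$, so $\mathsf q^n\to\mathsf q$ and $\int F(u^n)\to\int F(u)$ uniformly.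

Let $t_n\to t$. Then $(u^n,\partial_tu^n)(t_n)\rightharpoonup(u,\partial_tu)(t)$ in $H^1\times H^{-1}$. By lower semicontinuity at each time and Fatou, $\liminf\int_0^{t_n}K^n\ge\int_0^tK$, and $\mathcal E^n(0)\to\mathcal E(0)$. So the energy identity for $u^n$ and for $u$ gives $\limsup\mathcal E^n(t_n)\le\mathcal E(t)$. As $\int F(u^n(t_n))\to\int F(u(t))$,
$$\limsup\big(K^n+\tfrac12\|\nabla u^n\|^2\big)(t_n)\le\big(K+\tfrac12\|\nabla u\|^2\big)(t).$$
Lower semicontinuity of each term forces convergence of both, and with convergence of $\|u^n(t_n)\|$ and of the means we get $(u^n,\partial_tu^n)(t_n)\to(u,\partial_tu)(t)$ strongly in $H^1\times H^{-1}$. If the convergence were not uniform on $[0,T]$, there would be $\delta>0$ and, along a subsequence, times $t_n\to t$ at which $(u^n,\partial_tu^n)$ and $(u,\partial_tu)$ differ by at least $\delta$ in $H^1\times H^{-1}$; but at $t_n$ both converge to $(u,\partial_tu)(t)$, the second by Step 5. This contradiction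 proves convergence in $C([0,T];H^1\times H^{-1})$. $\blacksquare$
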